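\title{Plane graphs without adjacent triangles are 4-choosable}

\begin{abstract}
We prove that every plane graph in which no two triangles share an edge is 4-choosable, and in fact DP-4-colorable. This confirms a conjecture of Lam et al.\ and of Wang and Lih. The proof is an induction on a stronger statement, in which two or three vertices of the outer face are precolored, outer vertices may have lists of size three, and one suitably placed outer vertex may have a list of size two. As a consequence, in such a graph every coloring of a cycle of length at most five extends from lists of size four, and five is best possible.
\end{abstract}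

\section{Introduction}\label{sec:intro}

All graphs are finite and simple, and a \emph{plane graph} is a graph drawn in the plane without crossings. A \emph{list assignment} $L$ gives each vertex $v$ of a graph $G$ a list $L(v)$ of colors, and an \emph{$L$-coloring} is a map $\phi$ with $\phi(v)\in L(v)$ for all $v$ such that adjacent vertices receive distinct colors. The graph $G$ is \emph{$k$-choosable} if it has an $L$-coloring for every list assignment $L$ with $|L(v)|=k$ for all $v$. A \emph{triangle} is a 3-cycle, whether or not it bounds a face, and two triangles are \emph{adjacent} if they share an edge. A graph has no adjacent triangles exactly when every edge lies in at most one triangle, that is, when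
\begin{equation}
\text{any two adjacent vertices have at most one common neighbor.}\tag{$\Delta$}
\end{equation}
This paper answers the following question: \emph{is every plane graph without adjacent triangles 4-choosable?}

A degree count shows where the question sits. If every subgraph of $G$ has a vertex of degree less than $k$, then $G$ is $k$-choosable: remove such a vertex, color the rest by induction, and put the vertex back. Let $G$ be a connected plane graph with $n\ge4$ vertices, $e$ edges and $f$ faces, of which $f_3$ are bounded by triangles. Summing the lengths of the faces gives $2e\ge 4f-f_3$. If $G$ has no triangle, then $f\le e/2$, Euler's formula $n-e+f=2$ gives $e\le 2(n-2)$, and some vertex has degree at most 3; so triangle-free plane graphs are 4-choosable. If $G$ satisfies $(\Delta)$, the triangles are edge-disjoint, so $f_3\le e/3$, $f\le 7e/12$ and $e\le\frac{12}{5}(n-2)$. The average degree is below $24/5$, and the greedy argument gives 5-choosability. It cannot give more. Place a vertex at the midpoint of each edge of a cube and join two midpoints by a segment when the two edges share an end. This graph is drawn without crossings on the surface of the cube, it is 4-regular, and it satisfies $(\Delta)$: since the cube has no triangle,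 an edge meeting two edges with a common end $x$ must contain $x$, and there is exactly one such edge.

Some hypothesis on triangles is necessary, since not every planar graph is 4-choosable \cite{voigt93}, and the number 4 cannot be lowered to 3, since there are triangle-free planar graphs that are not 3-choosable \cite{voigt95}. So the question is how much freedom the triangles can have before 4-choosability fails. Let the \emph{distance} between two triangles be the length of a shortest path from a vertex of one to a vertex of the other. Wang et al.\ showed that every plane graph without triangles at distance zero is 4-choosable, and Lam et al.\ showed that every plane graph without triangles at distance less than 2 is $(4m,m)$-choosable, which means that from any lists of size $4m$ one can choose $m$ colors for each vertex so that adjacent vertices get disjoint sets. Lam et al., and Wang and Lih, conjectured that excluding adjacent triangles is enough for 4-choosability; see \cite{problem} for these statements. We prove the conjecture.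

Our argument never uses that a color on one list is the same object as a color on another list. It uses only that a color chosen at a vertex forbids at most one color at each neighbor, and that different colors forbid different colors. We therefore work in the following setting.

\begin{definition}\label{def:assignment}
An \emph{assignment} for $G$ consists of a finite nonempty set $L(v)$ for each vertex $v$ and, for each edge $uv$, a possibly empty matching between $L(u)$ and $L(v)$. Two matched colors \emph{conflict}. A \emph{coloring} is a map $\phi$ with $\phi(v)\in L(v)$ for all $v$ such that $\phi(u)$ and $\phi(v)$ do not conflict for any edge $uv$. The graph $G$ is \emph{DP-$k$-colorable} if it has a coloring for every assignment with $|L(v)|=k$ for all $v$.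
\end{definition}

List coloring is the special case in which, on each edge, two colors conflict when they are equal; a reader interested only in lists may read ``conflict'' as ``be equal'' throughout. So a DP-$k$-colorable graph is $k$-choosable.

\begin{theorem}\label{thm:main}
Every plane graph without adjacent triangles is DP-4-colorable, and in particular 4-choosable.
\end{theorem}

The proof is a Thomassen-type induction on a stronger statement, Theorem~\ref{thm:ext}, with precolored vertices and smaller lists on the outer face. The same statement yields an extension theorem for short precolored cycles, proved in Section~\ref{sec:cycles}.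

\begin{theorem}\label{thm:cycle}
Let $G$ be a plane graph without adjacent triangles, with an assignment, and let $C$ be a cycle of length at most 5 in $G$ such that $|L(v)|\ge4$ for all vertices $v$ not on $C$. Then every coloring of $G[V(C)]$ extends to a coloring of $G$. The bound 5 is best possible.
\end{theorem}

We write $x\sim y$ when $x$ and $y$ are adjacent, $N(x)$ for the set of neighbors of $x$, and $G[X]$ for the subgraph induced by $X$.

\section{The stronger statement}\label{sec:statement}

\subsection*{Outer vertices}
A vertex of a plane graph is \emph{outer} if it lies on the boundary of the unbounded face. We need three facts.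
\begin{itemize}
\item[(O1)] If $H\subseteq G$ and $v\in V(H)$ is outer in $G$, then $v$ is outer in $H$.
\item[(O2)] Let $H\subseteq G$, let $x\notin V(H)$ be outer in $G$, and let $R$ be a path in $G$ from $x$ to a vertex $c$ of $H$ that has no other vertex in $H$. Then $c$ is outer in $H$. In particular, if $x$ is outer in $G$, then every neighbor of $x$ is outer in $G-x$.
\item[(O3)] An outer vertex that has a neighbor has an outer neighbor.
\end{itemize}
Fact (O1) holds because the unbounded face $F$ of $G$ is contained in the unbounded face of $H$. For (O2), the curve $R$ without its end $c$ is connected and disjoint from $H$, so it lies in one face of $H$. This face is an open set containing $x$, so it meets $F$ and is the unbounded face of $H$; and $c$ lies on its boundary. For (O3), the edges at an outer vertex $c$ cut a small disc around $c$ into sectors, one sector lies in $F$, and an edge bounding that sector lies on the boundary of $F$ together with both its ends.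

\subsection*{Coloring and deleting}
A subgraph inherits an assignment by restriction, and so does a system of sublists. To \emph{color and delete} a vertex $x$ means to give $x$ a color that conflicts with the color of no already colored neighbor, to remove $x$, and to remove from the list of each uncolored neighbor the color that conflicts with the color of $x$, if there is one. Each neighbor loses at most one color, and a coloring of the remaining graph from the reduced lists that respects the colors already given is, together with the color of $x$, a coloring of the original graph. Deleting a precolored vertex is understood in the same way.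

\subsection*{Instances}
Deleting an outer vertex costs each neighbor one color and, by (O2), makes each neighbor outer. This suggests allowing lists of size 3 on outer vertices. But an outer vertex with three colors may itself be a neighbor of the deleted vertex, and then it is left with two. The statement below tolerates one such vertex, under a condition on its neighborhood.

\begin{definition}\label{def:edge}
An \emph{edge instance} consists of a plane graph $G$ satisfying $(\Delta)$, an assignment, vertices $p,q$ and colors $\phi(p)\in L(p)$, $\phi(q)\in L(q)$ such that, with
\[
S=\{p,q\}\cup\{v\ne p,q:\ |L(v)|\le3\},
\]
the following hold.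
\begin{itemize}
\item[(E1)] $p\sim q$, and $\phi(p)$, $\phi(q)$ do not conflict.
\item[(E2)] $|L(v)|\ge3$ for all $v\ne p,q$, except for at most one vertex $y\ne p,q$, the \emph{tight} vertex, which has $|L(y)|=2$.
\item[(E3)] All vertices of $S$ are outer.
\item[(E4)] The tight vertex, if it exists, has at most one neighbor in $S$.
\end{itemize}
The vertices of $S$ are called \emph{restricted}.
\end{definition}

\begin{definition}\label{def:path}
A \emph{path instance} consists of a plane graph $G$ satisfying $(\Delta)$, an assignment, distinct outer vertices $s,p,q$ with $s\sim p$ and $p\sim q$, and a coloring $\phi$ of $G[\{s,p,q\}]$, such that every other vertex $v$ has $|L(v)|\ge3$ and is outer if $|L(v)|=3$.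
\end{definition}

In a path instance $s$ and $q$ may be adjacent, and they play symmetric roles. A path instance has no tight vertex. In neither definition are the precolored edges required to lie on the boundary of the unbounded face; only their ends are. An \emph{instance} is an edge instance or a path instance, and it \emph{extends} if $\phi$ extends to a coloring of $G$.

\begin{theorem}\label{thm:ext}
Every edge instance and every path instance extends.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:ext}]
Take an assignment with lists of size 4 and color the components separately. A component with one vertex takes any color. In a larger component choose adjacent outer vertices $p,q$ by (O3), give $p$ any color and $q$ a color that does not conflict with it. Then $S=\{p,q\}$, and this is an edge instance without tight vertex.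
\end{proof}

The hypotheses of Theorem~\ref{thm:ext} leave little room. In the following examples conflict means equality, and in the first three all vertices are outer.

\begin{example}[$(\Delta)$ is needed]\label{ex:delta}
Take the 4-cycle $spqw$ with the chord $pw$, color $s,p,q$ with $1,2,3$ and let $L(w)=\{1,2,3\}$. Then $w$ has no color. Condition $(\Delta)$ fails at the edge $pw$.
\end{example}

\begin{example}[a precolored path on four vertices is too long]\label{ex:p4}
Take the 5-cycle $p_1p_2p_3p_4w$ with the chord $wp_2$. Its only triangle is $p_1p_2w$. Color $p_1,p_2,p_3,p_4$ with $1,2,1,3$ and let $L(w)=\{1,2,3\}$. The neighbors $p_1,p_2,p_4$ of $w$ use all three colors.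
\end{example}

\begin{example}[(E4) is needed]\label{ex:e4}
Take the 5-cycle $p\,q\,x'\,y\,x$ with the chord $xx'$. Its only triangle is $xx'y$. Let $\phi(p)=1$, $\phi(q)=2$, $L(x)=\{1,3,4\}$, $L(x')=\{2,3,4\}$ and $L(y)=\{3,4\}$. The three vertices of the triangle would all need colors from $\{3,4\}$. Here the tight vertex $y$ has two restricted neighbors.
\end{example}

\begin{example}[(E3) is needed]\label{ex:e3}
Take a connected triangle-free plane graph with lists of size 3 from which it cannot be colored \cite{voigt95}, and precolor two adjacent outer vertices with distinct colors from their lists. Conditions (E1), (E2) and (E4) hold, and the precoloring does not extend.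
\end{example}

The induction passes to subgraphs in two ways: keeping the precolored vertices, or precoloring new ones.

\begin{lemma}\label{lem:sub}
Consider an instance on $G$ and a subgraph $H\subseteq G$.
\begin{itemize}
\item[(a)] If $H$ contains the edge $pq$ (in a path instance, the edges $sp$ and $pq$), then the restriction to $H$ is an instance of the same kind.
\item[(b)] Let $Q'$ be the vertex set of an edge $p'q'$ or of a path $s'p'q'$ of $H$, suppose that the vertices of $Q'$ are outer in $H$, and let $\psi$ be a coloring of $H[Q']$. If $Q'$ contains every vertex of $H$ that is precolored or tight in the instance on $G$, then $H$ with $\psi$ is an edge instance without tight vertex, or a path instance, respectively.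
\end{itemize}
\end{lemma}

\begin{proof}
Condition $(\Delta)$ passes to subgraphs. In (a), lists do not change, outer vertices stay outer by (O1), and the tight vertex gains no restricted neighbor. In (b), a vertex of $H$ outside $Q'$ has at least three colors, and if it has exactly three, it is outer in $G$ and so in $H$.
\end{proof}

\section{The idea: a tight vertex on the prism}\label{sec:idea}

Consider the path instance on the triangular prism shown in Figure~\ref{fig:prism}, with outer cycle $spqr$, triangles $srw$ and $pqx$, and the edge $wx$. Conflict means equality, $\phi(s),\phi(p),\phi(q)=1,2,3$, and
\[
L(r)=\{1,3,4\},\qquad L(w)=\{1,3,4,5\},\qquad L(x)=\{2,3,5,6\}.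
\]

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\coordinate (s) at (0,0); \coordinate (r) at (5,0);
\coordinate (p) at (0,3.4); \coordinate (q) at (5,3.4);
\coordinate (w) at (2.5,1.2); \coordinate (x) at (2.5,2.2);
\draw (s)--(p)--(q)--(r)--cycle;
\draw (s)--(w)--(r) (p)--(x)--(q) (w)--(x);
\fill (s) circle (2pt) (p) circle (2pt) (q) circle (2pt) (r) circle (2pt) (w) circle (2pt) (x) circle (2pt);
\node[left] at (s) {$s:1$}; \node[left] at (p) {$p:2$}; \node[right] at (q) {$q:3$};
\node[right] at (r) {$r:\{1,3,4\}$};
\node at (2.5,0.4) {\small $w:\{1,3,4,5\}$};
\node at (2.5,3.0) {\small $x:\{2,3,5,6\}$};
\end{tikzpicture}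
\caption{A path instance on the prism: $s,p,q$ are precolored and $r,w,x$ carry lists. After $s$ is deleted, $r$ has the list $\{3,4\}$, and 5 is the only remaining color of $w$ that takes nothing from $r$.}\label{fig:prism}
\end{figure}

Delete $s$. Now $w$ is outer with list $\{3,4,5\}$, and $r$ is tight with list $\{3,4\}$. This is not an edge instance: $r$ has two restricted neighbors, $q$ and $w$. The failure of (E4) is a real danger, since $q$ forces $r$ to take color 4, and the choice $\phi(w)=4$ would leave $r$ with nothing. But $w$ has three colors and $r$ has two, so some color of $w$ conflicts with neither color of $r$. Give $w$ the color 5 and delete it. The list of $r$ is unchanged, $q$ is now its only neighbor, and $x$ is outer with list $\{2,3,6\}$. This is an edge instance with precolored edge $pq$, and it extends by $\phi(r)=4$, $\phi(x)=6$.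

Condition $(\Delta)$ was used twice. At the edge $sr$ it says that $w$ is the only neighbor of $r$ that became restricted when $s$ was deleted. At the edges $sw$ and $rw$ it says that $x$ is adjacent to neither $s$ nor $r$: so $x$ loses only one color in the two deletions, and it is not a new restricted neighbor of $r$. It also mattered that $w$ has no third neighbor on the outer cycle, which might have been precolored or might have become a second tight vertex.

The general proof repeats this step, which is Lemma~\ref{lem:delete} below. An edge instance without tight vertex becomes a path instance when we color one more vertex $s$. A path instance becomes an edge instance when we delete $s$, and the next vertex on the outer cycle may become tight. A tight vertex $y$ has two neighbors $u,v$ on the outer cycle, and by (E4) one of them, $u$, has at least four colors. We color and delete $y$; then $u$ can afford the loss and $v$ may become tight. So the tight vertex moves along the outer cycle, and it disappears when it reaches a precolored vertex. Two things can obstruct a step. A chord of the outer cycle, or an inner vertex $w$ as above with a third outer neighbor, spoils (E4) or (E2); then we cut the graph along the chord or along a path through $w$, color one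 part, and treat the other as an edge or path instance. This is why precolored paths on three vertices must be part of the statement. Every such cut works except along the chord $uv$, and this case needs its own argument (Lemma~\ref{lem:final}).

\section{A minimal counterexample}\label{sec:minimal}

Suppose that Theorem~\ref{thm:ext} is false. Among the instances that do not extend, choose one with the fewest vertices and, among these, a path instance if there is one. We fix this instance until the end of Section~\ref{sec:edge}. Let $G$ be its graph, $Q$ its set of precolored vertices, and $y$ its tight vertex if it has one. An instance is \emph{smaller} if it has fewer vertices than $G$. By the choice of $G$: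
\begin{itemize}
\item[(M1)] every smaller instance extends;
\item[(M2)] if the counterexample is an edge instance, then every path instance with $|V(G)|$ vertices extends.
\end{itemize}
Since $\phi$ is a coloring of $G[Q]$, we have $V(G)\ne Q$, so $G$ has at least three vertices. Each argument below builds a coloring of $G$ that extends $\phi$, which is a contradiction. When $G=G_1\cup G_2$, colorings of $G_1$ and $G_2$ that agree on $V(G_1)\cap V(G_2)$ combine to a coloring of $G$. We keep the letter $\phi$ for extensions.

\begin{lemma}\label{lem:2conn}
$G$ is 2-connected.
\end{lemma}

\begin{proof}
\emph{$G$ is connected.} The set $Q$ induces a connected subgraph, so it lies in one component. Suppose that $K$ is another component. By Lemma~\ref{lem:sub}(a) and (M1), $\phi$ extends to $G-K$. If $K$ is a single vertex, it takes any color. Otherwise let $c$ be an outer vertex of $K$, with $c=y$ if $y\in K$, and let $d$ be an outer neighbor of $c$ in $K$, given by (O3). Color $c$, and then color $d$ without conflict. By Lemma~\ref{lem:sub}(b), $K$ with the precolored edge $cd$ is a smaller edge instance, so $K$ has a coloring, a contradiction.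

Now suppose that $c$ is a cutvertex.

\emph{Case 1: some component $K$ of $G-c$ contains no vertex of $Q$.} Let $G_1=G-K$ and $G_2=G[V(K)\cup\{c\}]$. Then $G=G_1\cup G_2$, the two graphs share only $c$, and both have fewer vertices than $G$. The graph $G_1$ is connected and contains $Q$, so it contains a path from an outer vertex $z\in Q\setminus\{c\}$ to $c$. By (O2), $c$ is outer in $G_2$. Extend $\phi$ to $G_1$ by Lemma~\ref{lem:sub}(a) and (M1). It remains to color $G_2$ with $c$ precolored, and for this we precolor a second vertex.

If $K$ contains no tight vertex, let $d$ be an outer neighbor of $c$ in $G_2$ and color it without conflict with $\phi(c)$. If $y\in K$ and $y\sim c$, let $d=y$, which is outer in $G_2$ by (O1), and color it without conflict with $\phi(c)$; one of its two colors is available. In both cases Lemma~\ref{lem:sub}(b) shows that $G_2$ with the precolored edge $cd$ is a smaller edge instance.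

Let now $y\in K$ and $y\not\sim c$, and let $d$ be an outer neighbor of $c$ in $G_2$. Then $d\ne y$ and $|L(d)|\ge3$. Precoloring $cd$ keeps (E1)--(E3), and the new restricted set is contained in $S\cup\{c,d\}$. Since $y\not\sim c$, condition (E4) can fail only if $d$ is a neighbor of $y$ that was not in $S$. So if $d\not\sim y$ or $|L(d)|=3$, any color of $d$ that does not conflict with $\phi(c)$ gives a smaller edge instance. If $d\sim y$ and $|L(d)|\ge4$, at most one color of $d$ conflicts with $\phi(c)$ and at most two conflict with a color of $y$. Give $d$ one of the remaining colors and delete the edge $dy$. In $G_2-dy$ all restricted neighbors of $y$ lie in $S$, so this is a smaller edge instance, and its coloring is a coloring of $G_2$ because $\phi(d)$ conflicts with no color of $y$.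

In all cases $\phi$ extends to $G_2$, a contradiction.

\emph{Case 2: every component of $G-c$ meets $Q$.} Then $G[Q\setminus\{c\}]$ is disconnected. As $pq$ (and $sp$) are edges, this forces a path instance with $c=p$, and $G-p$ has exactly two components $K_s\ni s$ and $K_q\ni q$. By Lemma~\ref{lem:sub}(b), $G[V(K_s)\cup\{p\}]$ with the edge $ps$ and $G[V(K_q)\cup\{p\}]$ with the edge $pq$ are smaller edge instances. Both extend, a contradiction.
\end{proof}

In a 2-connected plane graph every face is bounded by a cycle. Let $O$ be the cycle bounding the unbounded face of $G$. The outer vertices are exactly those of $O$; the others are called \emph{inner}. Inner vertices have at least four colors, and $Q$ and $y$ lie on $O$. For a cycle $C$ of $G$, the \emph{part of $G$ inside $C$} is the subgraph drawn in the closed disc bounded by $C$; the vertices of $C$ are outer in it.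

\begin{lemma}\label{lem:facial}
The interior of every triangle $T\ne O$ is a face of $G$.
\end{lemma}

\begin{proof}
Let $T=t_1t_2t_3$. As $G$ is simple, it suffices to show that the set $I$ of vertices in the interior of $T$ is empty. Suppose not. All vertices of $I$ are inner, so $G-I$ contains $G[Q]$, and $\phi$ extends to $G-I$ by Lemma~\ref{lem:sub}(a) and (M1). Since $T\ne O$, some vertex of $O$ is not on $T$, and it is not in $I$. So the part of $G$ inside $T$ has fewer vertices than $G$, and with the precolored path $t_1t_2t_3$ it is a smaller path instance by Lemma~\ref{lem:sub}(b). It extends, a contradiction.
\end{proof}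

\section{Cutting and deleting}\label{sec:tools}

\subsection*{Chords}
A \emph{chord} of $O$ is an edge $x_1x_2\notin E(O)$ with both ends on $O$. It forms two cycles with the two paths of $O$ between $x_1$ and $x_2$. The parts $G_1,G_2$ of $G$ inside these cycles are the \emph{sides} of the chord. We have $G=G_1\cup G_2$, the intersection $G_1\cap G_2$ is the edge $x_1x_2$ with its ends, and each side misses a vertex of $O$. No edge joins $V(G_1)\setminus\{x_1,x_2\}$ to $V(G_2)\setminus\{x_1,x_2\}$, and both sides are induced subgraphs.

\subsection*{Tripods}
The step on the prism needed the common neighbor of $s$ and $r$ to have no further neighbor on $O$. We call an edge $zz'$ of $O$ \emph{clean} if every common neighbor $w$ of $z$ and $z'$ is inner and satisfies $N(w)\cap V(O)=\{z,z'\}$. An edge without common neighbors of its ends is clean. The obstruction to being clean, apart from a common neighbor on $O$, is a \emph{tripod} $(z,z',w,t)$: an edge $zz'$ of $O$, an inner common neighbor $w$ of $z$ and $z'$, and a neighbor $t\in V(O)\setminus\{z,z'\}$ of $w$. For a tripod, the vertex $t$ splits the path $O-zz'$ into a path $A$ from $z$ to $t$ and a path $A'$ from $z'$ to $t$. Let $D$ be the part of $G$ inside the cycle formed by $A$ and $twz$, and $D'$ the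 part inside the cycle formed by $A'$ and $twz'$; see Figure~\ref{fig:tripod}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\draw (0,0) circle (1.6);
\coordinate (z) at (240:1.6); \coordinate (zz) at (300:1.6);
\coordinate (t) at (90:1.6); \coordinate (w) at (0,-0.4);
\draw (z)--(w)--(zz) (w)--(t);
\fill (z) circle (2pt) (zz) circle (2pt) (t) circle (2pt) (w) circle (2pt);
\node[below left] at (z) {$z$}; \node[below right] at (zz) {$z'$};
\node[above] at (t) {$t$}; \node[right] at (0.03,-0.3) {$w$};
\node at (-0.8,0.3) {$D$}; \node at (0.85,0.3) {$D'$};
\node at (-1.9,0.3) {$A$}; \node at (1.95,0.3) {$A'$};
\end{tikzpicture}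
\caption{A tripod. The inner vertex $w$ is adjacent to both ends of the edge $zz'$ of the outer cycle and to a third vertex $t$ of that cycle. The triangle $zz'w$ is a face, and the rest of the graph splits into $D$ and $D'$, which share the edge $tw$.}\label{fig:tripod}
\end{figure}

\begin{lemma}\label{lem:tripod}
Let $(z,z',w,t)$ be a tripod.
\begin{itemize}
\item[(a)] $t\not\sim z$ and $t\not\sim z'$.
\item[(b)] $G$ is the union of $D$, $D'$ and the edge $zz'$; the intersection $D\cap D'$ is the edge $tw$ with its ends; $V(D)\cap V(O)=V(A)$ and $V(D')\cap V(O)=V(A')$; and $D$ and $D'$ are induced subgraphs.
\item[(c)] If $Q\subseteq V(A)$, then $G$ has a tight vertex, and it lies in $V(A')\setminus\{t\}$.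
\end{itemize}
\end{lemma}

\begin{proof}
(a) The adjacent vertices $z,w$ have the common neighbor $z'$, so by $(\Delta)$ the neighbor $t$ of $w$ is not adjacent to $z$. Exchanging $z$ and $z'$ gives $t\not\sim z'$.

(b) The edges $wz,wz',wt$ cut the closed disc bounded by $O$ into three closed discs. The one bounded by the triangle $zz'w$ has a face as its interior by Lemma~\ref{lem:facial}, which applies because $w$ is inner. This gives the first three statements. An edge with both ends in $D$ is not $zz'$, as $z'\notin V(D)$; if it lies in $D'$, its ends are $t$ and $w$, so it lies in $D$ too. The same argument with $z\notin V(D')$ applies to $D'$.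

(c) Suppose that $Q\subseteq V(A)$ and that no vertex of $V(A')\setminus\{t\}$ is tight. The induced subgraph $D$ contains $G[Q]$ and misses $z'$, so $\phi$ extends to $D$ by Lemma~\ref{lem:sub}(a) and (M1). The vertex $z'$ is neither precolored nor tight, so it has at least three colors. Give it a color that conflicts with neither $\phi(z)$ nor $\phi(w)$. Since $z'\not\sim t$, we now have a coloring of $D'[\{z',w,t\}]$. By (b), $t$ is the only vertex of $D'$ that can be in $Q$ or tight. So $D'$ with the precolored path $z'wt$ is a path instance by Lemma~\ref{lem:sub}(b), smaller because $z\notin V(D')$. Its extension agrees with the coloring of $D$ on $t$ and $w$, and there is no conflict on $zz'$. This colors $G$, a contradiction.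
\end{proof}

Part (a) is what makes the cut usable: $z'$ is colored after $D$, and it sees only two colored vertices, $z$ and $w$.

\subsection*{The deletion lemma}
The next lemma is the step carried out on the prism. We delete a set $Z$ of outer vertices; $z\in Z$ is the vertex whose color shortens the lists of inner vertices, and $z'$ is the vertex that may become tight.

\begin{lemma}\label{lem:delete}
Let $zz'$ be a clean edge of $O$ with $z'\notin\{p,q\}$, and let $z\in Z\subseteq V(O)\setminus\{p,q,z'\}$. Suppose that $z'$ has at most one neighbor in $V(O)\setminus Z$. Let $L_1(x)\subseteq L(x)$ for $x\in V(G)\setminus Z$ be sublists with $\phi(p)\in L_1(p)$, $\phi(q)\in L_1(q)$ and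
\begin{itemize}
\item[(i)] $|L_1(z')|\ge2$,
\item[(ii)] $|L_1(x)|\ge3$ for all $x\notin Z\cup\{p,q,z'\}$,
\item[(iii)] $|L_1(x)|\ge4$ for all inner $x\not\sim z$.
\end{itemize}
Then $G-Z$ has a coloring from $L_1$ that agrees with $\phi$ on $p$ and $q$.
\end{lemma}

\begin{proof}
Consider $G-Z$ with lists $L_1$ and the precolored edge $pq$. By (iii), its restricted vertices lie in $(V(O)\setminus Z)\cup N(z)$, and they are outer in $G-Z$ by (O1) and (O2). If $|L_1(z')|\ge3$, this is a smaller edge instance without tight vertex. So let $|L_1(z')|=2$. Then (E1)--(E3) hold with tight vertex $z'$. A restricted neighbor of $z'$ is either its one possible neighbor in $V(O)\setminus Z$ or a common neighbor of $z$ and $z'$. If $z$ and $z'$ have no common neighbor, (E4) holds and (M1) applies.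

Otherwise, by $(\Delta)$, they have exactly one common neighbor $w$. As $zz'$ is clean, $w$ is inner, $w\not\sim p$, $w\not\sim q$, and the set $X=N(w)\setminus\{z,z'\}$ consists of inner vertices. By (ii), $|L_1(w)|\ge3$, so some color in $L_1(w)$ conflicts with neither color in $L_1(z')$. Give $w$ this color and delete it. The list of $z'$ does not change, and only vertices of $X$ lose a color. By $(\Delta)$, $z'$ is the only common neighbor of $z$ and $w$, and $z$ is the only common neighbor of $z'$ and $w$, so no vertex of $X$ is adjacent to $z$ or to $z'$. By (iii), each vertex of $X$ had at least four colors and keeps at least three. It is outer in $G-Z-w$ by (O2), because $w\in N(z)$ is outer in $G-Z$. So (E1)--(E3) hold for $G-Z-w$. Its restricted vertices lie in $(V(O)\setminus Z)\cup(N(z)\setminus\{w\})\cup X$. The vertex $z'$ has at most one neighbor in the first set, none in the second since $w$ is the only common neighbor of $z$ and $z'$, and none in $X$. So (E4) holds, and this smaller edge instance extends.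
\end{proof}

\section{Path instances}\label{sec:path}

\begin{lemma}\label{lem:notpath}
The counterexample is not a path instance.
\end{lemma}

\begin{proof}
Suppose that it is, with $Q=\{s,p,q\}$. We want to delete $s$ and apply Lemma~\ref{lem:delete}, and we first remove the obstructions.

\emph{$O$ has no chord.} Let $x_1x_2$ be a chord with sides $G_1,G_2$. Suppose first that one side, say $G_1$, contains $Q$. Then $\phi$ extends to $G_1$ by Lemma~\ref{lem:sub}(a). Since $Q\cap V(G_2)\subseteq\{x_1,x_2\}$, the side $G_2$ with the precolored edge $x_1x_2$ is a smaller edge instance by Lemma~\ref{lem:sub}(b), and it extends. This is a contradiction, so neither side contains $Q$.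

If $p$ were not an end of the chord, the side containing $p$ would contain its neighbors $s$ and $q$. So the chord is $pt$ for some $t$, and $s,q$ lie on different sides with $t\notin\{s,q\}$. By $(\Delta)$, $p$ and $t$ have at most one common neighbor, so $t$ is not adjacent to both $s$ and $q$; this is where Example~\ref{ex:delta} is excluded. By symmetry let $t\not\sim s$. The side containing $q$, with the precolored edge $pq$, is a smaller edge instance by Lemma~\ref{lem:sub}(b). Extend $\phi$ to it; this colors $t$. Since $t\not\sim s$, we have a coloring of $G[\{s,p,t\}]$, and the side containing $s$ with the precolored path $spt$ is a smaller path instance. It extends, a contradiction.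

So every edge between two vertices of $O$ is an edge of $O$. In particular $s,p,q$ are consecutive on $O$.

\emph{The case $|V(O)|=3$.} Here $V(O)=Q$. Delete $s$. Its inner neighbors keep at least three colors and become outer by (O2), and the other inner vertices keep at least four. So $G-s$ with the edge $pq$ is a smaller edge instance without tight vertex, a contradiction.

\emph{The case $|V(O)|\ge4$.} Let $r$ be the neighbor of $s$ on $O$ other than $p$. Then $r\notin Q$, $N(s)\cap V(O)=\{p,r\}$, and $r\not\sim p$ because $N(p)\cap V(O)=\{s,q\}$. We show that $sr$ is clean. A common neighbor of $s$ and $r$ on $O$ would have to be $p$, which is not adjacent to $r$; so every common neighbor is inner. Suppose that $(s,r,w,t)$ is a tripod. The path $A$ starts at $s$ and continues through $p$, and $t\ne p$ because $t\not\sim s$. So $A$ also contains $q$, that is, $Q\subseteq V(A)$. Lemma~\ref{lem:tripod}(c) gives a tight vertex, which a path instance does not have. Hence $sr$ is clean.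

Delete $s$ and let $L_1$ be the reduced lists. Then $r$ keeps at least two colors, the inner neighbors of $s$ keep at least three, and no other vertex outside $Q$ is affected. As $O$ has no chord, $r$ has one neighbor in $V(O)\setminus\{s\}$. Lemma~\ref{lem:delete} with $Z=\{s\}$, $z=s$, $z'=r$ colors $G-s$, a contradiction.
\end{proof}

\section{Edge instances}\label{sec:edge}

By Lemma~\ref{lem:notpath} the counterexample is an edge instance, $Q=\{p,q\}$, and (M2) is available.

\begin{lemma}\label{lem:tight}
There is a tight vertex $y$, and $pq\in E(O)$. Let $u,v$ be the two neighbors of $y$ on the cycle $O$. Then $N(y)\cap V(O)=\{u,v\}$, and either $O$ has no chord, or $uv$ is its only chord and $N(y)=\{u,v\}$.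
\end{lemma}

\begin{proof}
Suppose that there is no tight vertex. Let $s\ne q$ be one of the two neighbors of $p$ on the cycle $O$. It has at least three colors, so it has a color that conflicts neither with $\phi(p)$ nor, if $s\sim q$, with $\phi(q)$. With this color, $G$ and the path $spq$ form a path instance, which extends by (M2), a contradiction.

If $pq$ were a chord, both sides would be smaller edge instances by Lemma~\ref{lem:sub}(a), a contradiction. So $pq\in E(O)$.

Let $x_1x_2$ be a chord, let $G_1$ be the side containing the edge $pq$ and $G_2$ the other side, so that $Q\cap V(G_2)\subseteq\{x_1,x_2\}$. Extend $\phi$ to $G_1$ by Lemma~\ref{lem:sub}(a), and let $W=V(G_2)\setminus\{x_1,x_2\}$.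
\begin{itemize}
\item If $y\notin W$, then $G_2$ with the edge $x_1x_2$ is a smaller edge instance by Lemma~\ref{lem:sub}(b).
\item If $y\in W$ is adjacent to neither $x_1$ nor $x_2$, then $G_2$ with the edge $x_1x_2$ is a smaller edge instance with tight vertex $y$: its restricted vertices lie in $S\cup\{x_1,x_2\}$, so they are outer and $y$ has at most one neighbor among them.
\item If $y\in W$ is adjacent to exactly one end, say $x_1$, color $y$ without conflict with $\phi(x_1)$. Then $G_2$ with the path $yx_1x_2$ is a smaller path instance by Lemma~\ref{lem:sub}(b).
\end{itemize}
Each case gives a coloring of $G_2$ and a contradiction. So for every chord, $y$ lies in $W$ and is adjacent to both ends. In particular no chord ends at $y$, so $N(y)\cap V(O)=\{u,v\}$, and any chord must be $uv$. If $uv$ is a chord, the triangle $uyv$ is not $O$ and its interior is a face by Lemma~\ref{lem:facial}. The two faces on either side of the path $uyv$ at $y$ are this face and the unbounded face, so $y$ has no further edge.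
\end{proof}

By (E4), at most one of $u,v$ is restricted. We choose the names so that $u\notin S$, that is, $u\notin\{p,q\}$ and $|L(u)|\ge4$. Let $v^+$ be the neighbor of $v$ on the cycle $O$ other than $y$.

\begin{lemma}\label{lem:five}
The vertices $p,q,u,y,v$ are distinct and $|L(v)|\ge3$. Moreover $v^+\notin\{u,y\}$, $v^+\not\sim u$, $v^+\not\sim y$ and $|L(v^+)|\ge3$ if $v^+\notin\{p,q\}$.
\end{lemma}

\begin{proof}
Suppose that $v\in\{p,q\}$. Since $u\notin\{p,q\}$, the vertex $v$ is the only precolored neighbor of $y$. Color $y$ without conflict with $\phi(v)$ and delete it. The vertices that lose a color are $u$ and the inner neighbors of $y$. They keep at least three colors and are outer in $G-y$. This is a smaller edge instance without tight vertex, a contradiction. So the five vertices are distinct, $|V(O)|\ge5$, and $|L(v)|\ge3$ by (E2).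

The vertices $u,y,v,v^+$ are consecutive on a cycle of length at least 5, so they are distinct and $v^+u$, $v^+y$ are not edges of $O$. They are not chords by Lemma~\ref{lem:tight}. The last claim is (E2).
\end{proof}

If $u\not\sim v$, we shall delete $y$ and let $v$ become tight, so the edge $yv$ has to be clean. If $u\sim v$, the edge $yv$ is not clean, because $u$ is a common neighbor on $O$; then we shall delete both $y$ and $v$ and let $v^+$ become tight, so the edge $vv^+$ has to be clean. A tripod on either edge is harder to exclude than in Section~\ref{sec:path}, because $pq$ may lie on either side of it.

\begin{lemma}\label{lem:clean}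
\begin{itemize}
\item[(a)] If $u\not\sim v$, then $yv$ is clean.
\item[(b)] If $u\sim v$ and $v^+\notin\{p,q\}$, then $vv^+$ is clean.
\end{itemize}
\end{lemma}

\begin{proof}
Let $(z,z')=(y,v)$ in case (a) and $(z,z')=(v,v^+)$ in case (b). In (a), a common neighbor on $O$ would be $u$, since $N(y)\cap V(O)=\{u,v\}$, but $u\not\sim v$. In (b), $uv$ is the only chord, so $N(v)\cap V(O)=\{y,u,v^+\}$, and neither $y$ nor $u$ is adjacent to $v^+$. So every common neighbor of $z$ and $z'$ is inner.

Suppose that $(z,z',w,t)$ is a tripod. In both cases $z\sim u$, so $t\ne u$ by Lemma~\ref{lem:tripod}(a). In case (b) also $t\ne y$. Hence $A$ starts with $y,u$ in case (a) and with $v,y,u$ in case (b), and $t$ comes after $u$. Thus $u$ and $y$ are not on $A'$ and not in $D'$. Since $z,z'\notin\{p,q\}$, the edge $pq$ of $O$ lies on $A$ or on $A'$. It does not lie on $A$, by Lemma~\ref{lem:tripod}(c) and $y\notin V(A')$. So $pq$ lies on $A'$, and $Q\cap V(D)\subseteq\{t\}$.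

We color the side of $pq$ first and include $z$ in it, so that the tight vertex is dealt with before $D$ is colored. Let $D''$ be obtained from $D'$ by adding the vertex $z$ and the edges $zz'$ and $zw$. Then $G=D\cup D''$ and $V(D)\cap V(D'')=\{z,w,t\}$. The graph $D''$ contains $pq$ and misses $u$, so $\phi$ extends to $D''$ by Lemma~\ref{lem:sub}(a). As $z\not\sim t$, this gives a coloring of $D[\{z,w,t\}]$, and $z,w,t$ are outer in $D$. Recall that $D$ misses $z'$.

In case (a), $z=y$, so $D$ with the path $ywt$ is a smaller path instance by Lemma~\ref{lem:sub}(b). In case (b), color $y$ without conflict with $\phi(v)$ and delete it from $D$. Since $N(y)=\{u,v\}$, only $u$ loses a color; it keeps at least three and is outer. All other vertices outside $\{v,w,t\}$ have their original lists and are neither precolored nor tight. So $D-y$ with the path $vwt$ is a smaller path instance. In both cases $D$ is colored, a contradiction.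
\end{proof}

\begin{lemma}\label{lem:uv}
$u\sim v$.
\end{lemma}

\begin{proof}
Suppose not. Then $O$ has no chord, and $yv$ is clean. The vertex $y$ has no precolored neighbor, since $u,v\notin\{p,q\}$. Give $y$ either of its colors, delete it, and let $L_1$ be the reduced lists. Then $v$ keeps at least two colors, $u$ and the inner neighbors of $y$ keep at least three, and no other list changes. The only neighbor of $v$ in $V(O)\setminus\{y\}$ is $v^+$. Lemma~\ref{lem:delete} with $Z=\{y\}$, $z=y$, $z'=v$ colors $G-y$, a contradiction.
\end{proof}

It remains to treat the triangle $uyv$. Deleting $y$ alone may fail: $u$ can drop to three colors and $v$ to two, and then the tight vertex $v$ can have two restricted neighbors, $u$ and $v^+$. What helps is that $y$ has degree two. If $v$ receives a color that takes nothing from $y$, then $y$ can be left uncolored until the end, and $u$ loses only one color.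

\begin{lemma}\label{lem:final}
$u\not\sim v$.
\end{lemma}

\begin{proof}
Suppose that $u\sim v$. By Lemma~\ref{lem:tight}, $uv$ is the only chord, $N(y)=\{u,v\}$ and $N(v)\cap V(O)=\{y,u,v^+\}$. So $v^+$ is the only neighbor of $v$ that can be precolored. Let $L(y)=\{a,b\}$.

If one of $a,b$ conflicts with no color of $v$, give $y$ that color and delete $y$; only $u$ loses a color, and it keeps at least three. If $|L(v)|\ge4$, give $y$ the color $a$ and delete $y$; both $u$ and $v$ keep at least three colors. Either way we obtain a smaller edge instance without tight vertex, a contradiction. Hence $|L(v)|=3$ and both $a$ and $b$ are matched on the edge $yv$. So $L(v)=\{a',b',c\}$, where $a$ conflicts with $a'$ only, $b$ conflicts with $b'$ only, and $c$ conflicts with neither $a$ nor $b$.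

\emph{Case 1: $c$ conflicts with the color of no precolored neighbor of $v$.} Give $v$ the color $c$, delete $v$, and remove the uncolored vertex $y$ without changing any list. Let $L_1$ be the resulting lists on $G-\{v,y\}$. Then $u$ keeps at least three colors, the inner neighbors of $v$ keep at least three and are outer in $G-\{v,y\}$ by (O2) and (O1), and apart from $v^+$ no other vertex is affected. If $v^+\in\{p,q\}$, this is a smaller edge instance without tight vertex, and it extends. If $v^+\notin\{p,q\}$, then $v^+$ keeps at least two colors, the edge $vv^+$ is clean by Lemma~\ref{lem:clean}(b), and $v^+$ has one neighbor in $V(O)\setminus\{v,y\}$ because no chord ends at $v^+$. Lemma~\ref{lem:delete} with $Z=\{v,y\}$, $z=v$, $z'=v^+$ colors $G-\{v,y\}$. In both cases we finally color $y$: the color $c$ of $v$ conflicts with neither $a$ nor $b$, and the color of $u$ conflicts with at most one of them. This colors $G$, a contradiction.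

\emph{Case 2: $v^+\in\{p,q\}$ and $\phi(v^+)$ conflicts with $c$.} Now $c$ is not available, but $v^+$ is precolored and cannot become tight, so we can afford to let $u$ become tight instead. Since $\phi(v^+)$ conflicts with only one color of $v$, it does not conflict with $a'$. Give $v$ the color $a'$ and $y$ the color $b$, which do not conflict, and delete both. Then $u$ keeps at least two colors, the inner neighbors of $v$ keep at least three and are outer, and no other uncolored vertex is affected. If $u$ keeps at least three colors, this is a smaller edge instance without tight vertex. Suppose that $u$ keeps exactly two. The restricted vertices of the new instance lie in $V(O)\setminus\{y,v\}$ or are inner neighbors of $v$. By $(\Delta)$, $y$ is the only common neighbor of $u$ and $v$, so no inner neighbor of $v$ is adjacent to $u$. As $uv$ is the only chord, $u$ has one neighbor in $V(O)\setminus\{y,v\}$. So (E4) holds, and we have a smaller edge instance with tight vertex $u$. In both cases it extends, a contradiction.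
\end{proof}

Lemmas~\ref{lem:uv} and~\ref{lem:final} contradict each other. So there is no counterexample, and Theorem~\ref{thm:ext} is proved, and with it Theorem~\ref{thm:main}.

\section{Precolored cycles of length at most five}\label{sec:cycles}

A precolored path on four vertices is too long when outer lists have size 3 (Example~\ref{ex:p4}). When all other lists have size 4, we can delete part of a short precolored cycle and keep a path on three vertices.

\begin{proof}[Proof of Theorem~\ref{thm:cycle}]
Let $C=c_1\dots c_k$ with $k\le5$, and let $\phi$ be a coloring of $G[V(C)]$. The subgraph drawn on or inside $C$ and the subgraph drawn on or outside $C$ have union $G$ and intersection $C$, so they can be treated separately. The second can be redrawn, by passing to the sphere and projecting from a point inside $C$, so that it lies on or inside $C$. So we may assume that $G$ lies in the closed disc bounded by $C$. The vertices of $C$ are then outer, and we call the others inner. We use induction on $k$.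

If $C$ has a chord, it splits $G$ into two graphs, each lying in the closed disc bounded by a cycle shorter than $C$ all of whose vertices are colored, and induction applies to both. So let $C$ be chordless. In each case below we reach a path instance with the precolored path $c_1c_2c_3$, which extends by Theorem~\ref{thm:ext}, or we reduce to smaller $k$.

If $k=3$, then $G$ itself is such an instance. If $k=4$, delete $c_4$. Its inner neighbors keep at least three colors and become outer by (O2), and we have such an instance.

Let $k=5$. If $c_4$ and $c_5$ have no common neighbor, delete both. Every inner vertex loses at most one color, those that lose one are outer by (O2) and (O1), and we have such an instance. Otherwise, by $(\Delta)$, they have exactly one common neighbor $w$, and $w$ is inner because $C$ is chordless. By $(\Delta)$ again, $c_4$ is the only common neighbor of $c_5$ and $w$, so $w\not\sim c_1$, and $c_5$ is the only common neighbor of $c_4$ and $w$, so $w\not\sim c_3$.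

Suppose that $w\sim c_2$. Since $|L(w)|\ge4$, we can color $w$ without conflict with $\phi(c_2),\phi(c_4),\phi(c_5)$, and these are all its neighbors on $C$, so $G[V(C)\cup\{w\}]$ is colored. The edges $wc_2,wc_4,wc_5$ cut the disc into three discs bounded by the cycles $c_5c_1c_2w$, $c_2c_3c_4w$ and $c_4c_5w$ of length at most 4, and induction applies to each.

Suppose that $w\not\sim c_2$. Color $w$ without conflict with $\phi(c_4),\phi(c_5)$, and delete $c_4,c_5,w$. A further vertex adjacent to two vertices of the triangle $c_4c_5w$ would be a second common neighbor of these two, so by $(\Delta)$ every other inner vertex loses at most one color. Those that lose one are outer in $G-\{c_4,c_5,w\}$ by (O2) and (O1), as $w$ is outer in $G-\{c_4,c_5\}$. Since $w$ has no neighbor among $c_1,c_2,c_3$, we have such an instance.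

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1]
\coordinate (c1) at (120:1.7); \coordinate (c2) at (60:1.7); \coordinate (c3) at (0:1.7);
\coordinate (c4) at (300:1.7); \coordinate (c5) at (240:1.7); \coordinate (c6) at (180:1.7);
\coordinate (x) at (90:0.65); \coordinate (y) at (330:0.65); \coordinate (z) at (210:0.65);
\draw (c1)--(c2)--(c3)--(c4)--(c5)--(c6)--cycle (x)--(y)--(z)--cycle;
\draw (c1)--(x)--(c2) (c3)--(y)--(c4) (c5)--(z)--(c6);
\fill (c1) circle (2pt) (c2) circle (2pt) (c3) circle (2pt) (c4) circle (2pt) (c5) circle (2pt) (c6) circle (2pt) (x) circle (2pt) (y) circle (2pt) (z) circle (2pt);
\node[above left] at (c1) {$c_1:1$}; \node[above right] at (c2) {$c_2:2$}; \node[right] at (c3) {$c_3:1$};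
\node[below right] at (c4) {$c_4:2$}; \node[below left] at (c5) {$c_5:1$}; \node[left] at (c6) {$c_6:2$};
\node at (90:1.05) {$x$}; \node at (330:1.05) {$y$}; \node at (210:1.05) {$z$};
\end{tikzpicture}
\caption{A plane graph without adjacent triangles and a coloring of its outer 6-cycle that does not extend when $x,y,z$ have the list $\{1,2,3,4\}$: each of them sees colors 1 and 2.}\label{fig:hexagon}
\end{figure}

For sharpness, take a 6-cycle $c_1\dots c_6$ with a triangle $xyz$ inside and the edges $xc_1,xc_2,yc_3,yc_4,zc_5,zc_6$, as in Figure~\ref{fig:hexagon}. Each $c_i$ has one inner neighbor, so a triangle through $c_i$ uses an edge of the 6-cycle. Hence the triangles are $xyz$, $xc_1c_2$, $yc_3c_4$ and $zc_5c_6$, and they are pairwise edge-disjoint. Let conflict mean equality, color $c_1,\dots,c_6$ with $1,2,1,2,1,2$, and give $x,y,z$ the list $\{1,2,3,4\}$. Each of $x,y,z$ has a neighbor of color 1 and a neighbor of color 2, so the three vertices of the triangle $xyz$ would all need colors from $\{3,4\}$, which is impossible.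
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\texttt{https://daneshyari.com/article/preview/421453.pdf}

\bibitem{voigt93}
M. Voigt, Discrete Math. 120 (1993) 215--219.

\bibitem{voigt95}
M. Voigt, Discrete Math. 146 (1995) 325--328.

\end{thebibliography}
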